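
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Coloring the two sides of a bipartite graph\\ from two palettes}


\begin{abstract}
For a finite bipartite graph $H$ with bipartition $V_1\cup V_2$ and sets of colors $X,Y$, let $c(X,Y)$ be the number of proper colorings of $H$ that use colors from $X$ on $V_1$ and colors from $Y$ on $V_2$. We prove the conjecture that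
$c(A,A)\,c(B,B)\le c(A,B)\,c(B,A)$ for all $A$ and $B$. The reason is that, once the palette $Y$ of one side is fixed, no palette of the other side makes a uniformly random coloring less likely to be proper than $Y$ itself does. We also determine all cases of equality, give a sharp multiplicative improvement, extend the inequality to the antiferromagnetic Potts model with arbitrary edge weights in $[0,1]$, and show that it can fail for palettes that depend on the vertex.
\end{abstract}

\section{The question}

Let $q$ be a positive integer and $[q]=\{1,\dots,q\}$. A \emph{proper $q$-coloring} of a graph is a map from its vertices to $[q]$ that gives different values to the two ends of every edge. Let $H$ be a finite bipartite graph with bipartition $V_1\cup V_2$, and write $n_1=|V_1|$ and $n_2=|V_2|$. For $X,Y\subseteq[q]$ let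
\[
c(X,Y)=c_{H,q}(X,Y)
\]
be the number of proper $q$-colorings of $H$ in which every vertex of $V_1$ has a color in $X$ and every vertex of $V_2$ has a color in $Y$. Empty products, and $0^0$, are equal to $1$.

The following inequality was posed as a conjecture in \cite{workshop}: for every $H$, every bipartition, every $q$ and all $A,B\subseteq[q]$,
\begin{equation}\label{eq:main}
c(A,A)\,c(B,B)\le c(A,B)\,c(B,A).
\end{equation}
It has been verified when $H$ is a cycle, a path, or a complete bipartite graph. We prove it in general.

\paragraph{What the inequality compares.}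
If we forget the edges of $H$, both sides of \eqref{eq:main} count the same number of pairs of maps, namely $|A|^{n_1+n_2}|B|^{n_1+n_2}$. So it is natural to normalize. For nonempty $X,Y$ put
\[
p(X,Y)=\frac{c(X,Y)}{|X|^{n_1}|Y|^{n_2}} ,
\]
the probability that a coloring is proper if each vertex of $V_1$ gets a uniformly random color of $X$ and each vertex of $V_2$ a uniformly random color of $Y$, independently. Then, for nonempty $A$ and $B$, \eqref{eq:main} says that $p(A,A)p(B,B)\le p(A,B)p(B,A)$. If $A$ and $B$ are disjoint, the right side is $1$ and there is nothing to prove. The content lies in palettes that overlap, for instance $A\subset B$.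

The simplest case is a single edge. There
\[
p(X,Y)=1-\frac{|X\cap Y|}{|X||Y|}\ \ge\ 1-\frac1{\max(|X|,|Y|)}\ \ge\ 1-\frac1{|Y|}=p(Y,Y),
\]
because $|X\cap Y|\le\min(|X|,|Y|)$. So for a single edge more is true than \eqref{eq:main}: if the palette $Y$ on $V_2$ is fixed, no palette for $V_1$ is worse than $Y$ itself, whatever the sizes are. This is what happens for every bipartite graph.

\begin{theorem}\label{thm:main}
Let $H$ be a finite bipartite graph with bipartition $V_1\cup V_2$, and let $A,B\subseteq[q]$.
\begin{enumerate}
\item[(i)] $c(A,A)\,c(B,B)\le c(A,B)\,c(B,A)$.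
\item[(ii)] If $A$ and $B$ are nonempty, then
\[
\frac{c(A,A)}{|A|^{n_1}}\le\frac{c(B,A)}{|B|^{n_1}}
\qquad\text{and}\qquad
\frac{c(B,B)}{|B|^{n_1}}\le\frac{c(A,B)}{|A|^{n_1}} .
\]
\end{enumerate}
\end{theorem}

The two inequalities in (ii) are one statement with the names $A$ and $B$ exchanged. Call the palette on $V_2$ in this statement $Y$ and the other palette $X$. After division by $|Y|^{n_2}$ the statement reads
\begin{equation}\label{eq:p}
p(Y,Y)\le p(X,Y)\qquad\text{for all nonempty } X,Y\subseteq[q].
\end{equation}

\begin{proof}[Proof that \eqref{eq:p} implies Theorem~\ref{thm:main}]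
Part (ii) is \eqref{eq:p} for $(X,Y)=(B,A)$ and $(X,Y)=(A,B)$. Multiplying these two cases gives (i) for nonempty $A$ and $B$. If $H$ has no vertices, all counts are $1$. If $H$ has a vertex and $A$ or $B$ is empty, then the left side of \eqref{eq:main} is $0$.
\end{proof}

It remains to prove \eqref{eq:p}: replacing the palette $Y$ on $V_1$ by a new palette $X$ does not lower the probability of a proper coloring. The proof depends on which palette is larger. If $|X|\ge|Y|$, a comparison term by term suffices (Section~\ref{sec:large}). If $|X|<|Y|$, such a comparison can fail; the examples in Section~\ref{sec:birthday} show what is true instead, and Section~\ref{sec:small} proves it. Sections~\ref{sec:sharp}--\ref{sec:lists} contain the sharp constant and the equality cases, the Potts model, and the counterexample for palettes depending on the vertex.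

\section{When the new palette is at least as large}\label{sec:large}

Let $N(w)$ be the neighborhood of a vertex $w$, and for a map $f$ and a set $S$ of vertices write $f(S)=\{f(w):w\in S\}$. Since $H$ is bipartite, once one side is colored the vertices of the other side can be colored independently of each other. Hence, for nonempty $X,Y$,
\begin{align}
p(X,Y)&=\mathbb E_{g}\ \prod_{u\in V_1}\frac{|X\setminus g(N(u))|}{|X|}
&&\text{with } g:V_2\to Y \text{ uniformly random},\label{eq:gfirst}\\
p(X,Y)&=\mathbb E_{f}\ \prod_{v\in V_2}\frac{|Y\setminus f(N(v))|}{|Y|}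
&&\text{with } f:V_1\to X \text{ uniformly random}.\label{eq:ffirst}
\end{align}
In \eqref{eq:gfirst} the distribution of $g$ does not depend on $X$, so we can compare $X$ with $Y$ one map $g$ at a time.

\begin{lemma}\label{lem:large}
If $|X|\ge|Y|\ge1$, then $p(Y,Y)\le p(X,Y)$.
\end{lemma}

\begin{proof}
Let $g:V_2\to Y$, let $u\in V_1$, and put $S=g(N(u))\subseteq Y$. Since $|X\cap S|\le|S|$ and $|X|\ge|Y|$,
\begin{equation}\label{eq:pointwise}
\frac{|Y\setminus S|}{|Y|}=1-\frac{|S|}{|Y|}\ \le\ 1-\frac{|X\cap S|}{|X|}=\frac{|X\setminus S|}{|X|}.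
\end{equation}
All quantities are nonnegative. Take the product over $u\in V_1$, average over $g$, and use \eqref{eq:gfirst} for $(Y,Y)$ and for $(X,Y)$.
\end{proof}

If $|X|<|Y|$, inequality \eqref{eq:pointwise} can fail: for $S=X\subset Y$ its left side is positive and its right side is $0$. A small palette $X$ on $V_1$ may be used up completely by the neighbors. The gain must come from averaging, and for this we use the other formula \eqref{eq:ffirst}, in which the colors of $V_1$ are chosen first.

\section{When the new palette is smaller: collisions help}\label{sec:birthday}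

Suppose $X\subseteq Y$, $|X|=k$, $|Y|=m$. (We shall reduce to this case in Lemma~\ref{lem:relabel}.) In \eqref{eq:ffirst} the factor of $v\in V_2$ is $(m-|f(N(v))|)/m$, so it helps $v$ if its neighbors have \emph{few different} colors. If the colors on $V_1$ are drawn from the smaller set $X$ instead of $Y$, they coincide more often. We have to show that this does not decrease the average of the product. To pass gradually from $Y$ to $X$, let $\rho=(\rho_a)_{a\in Y}$ be any probability vector on $Y$, color the vertices of $V_1$ independently with distribution $\rho$, and let $\Phi(\rho)$ be the expectation of $\prod_{v\in V_2}(m-|f(N(v))|)$ for the resulting map $f$: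
\begin{equation}\label{eq:Phi}
\Phi(\rho)=\sum_{f:V_1\to Y}\ \prod_{u\in V_1}\rho_{f(u)}\prod_{v\in V_2}\bigl(m-|f(N(v))|\bigr).
\end{equation}
Let $\mathrm{unif}_S$ be the uniform distribution on $S$. By \eqref{eq:ffirst},
\begin{equation}\label{eq:Phip}
p(Y,Y)=m^{-n_2}\,\Phi(\mathrm{unif}_Y),\qquad p(X,Y)=m^{-n_2}\,\Phi(\mathrm{unif}_X)\quad\text{for }\emptyset\ne X\subseteq Y .
\end{equation}

\begin{example}[Two neighbors]\label{ex:cherry}
Let $V_2=\{v\}$ and $V_1=\{u_1,u_2\}$, with both edges present. For colors $a,b$ we have $m-|\{a,b\}|=(m-2)+\mathbf 1[a=b]$, so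
\[
\Phi(\rho)=m-2+\sum_{a\in Y}\rho_a^2 .
\]
The sum is the collision probability of two independent samples, and it is $\frac1m$ for $\mathrm{unif}_Y$ and $\frac1k\ge\frac1m$ for $\mathrm{unif}_X$.
\end{example}

\begin{example}[Several vertices in $V_2$]
For the path $u_1v_1u_2v_2u_3$ with $u_1,u_2,u_3\in V_1$ the two factors are dependent, but we can expand:
\begin{align*}
\Phi(\rho)&=\mathbb E\,\bigl(m-2+\mathbf 1[f(u_1)=f(u_2)]\bigr)\bigl(m-2+\mathbf 1[f(u_2)=f(u_3)]\bigr)\\
&=(m-2)^2+2(m-2)\sum_{a\in Y}\rho_a^2+\sum_{a\in Y}\rho_a^3 .
\end{align*}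
For $m\ge2$ the coefficients are nonnegative. The power sum $\sum_a\rho_a^e$ is $m^{1-e}$ for $\mathrm{unif}_Y$ and $k^{1-e}$ for $\mathrm{unif}_X$, so for $e\ge1$ it does not decrease when we pass from $Y$ to $X$. The product of two indicators forced three colors to be equal: what matters are the components of vertices tied together.
\end{example}

The same expansion works whenever all vertices of $V_2$ have degree at most $2$. With three neighbors it breaks down, because
\[
m-|\{a,b,c\}|=(m-3)+\mathbf 1[a=b]+\mathbf 1[b=c]+\mathbf 1[a=c]-\mathbf 1[a=b=c]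
\]
contains a negative term, and products of such factors have terms of both signs. The remedy is to change $\rho$ in two coordinates $i,j$ only, and to condition on everything else: on the set of vertices of $V_1$ that have a color in $\{i,j\}$ and on the colors of all others. Then the only remaining randomness is a choice between \emph{two} colors, and a nonempty set of vertices colored with two colors shows one color or two. A single indicator, with a plus sign, describes this.

\begin{example}[Three neighbors, two colors at a time]
Let $V_2=\{v\}$, let $V_1$ consist of three neighbors of $v$, and put $s=\rho_i+\rho_j$, $d=|\rho_i-\rho_j|$. If all three neighbors have colors in $\{i,j\}$, the factor of $v$ is $(m-2)+\mathbf 1[\text{all equal}]$, and the contribution to $\Phi$ is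
\[
(m-2)s^3+\rho_i^3+\rho_j^3=(m-2)s^3+\tfrac14\bigl(s^3+3sd^2\bigr).
\]
If a given two of them have colors in $\{i,j\}$ and the third has color $\ell\notin\{i,j\}$ (so $m\ge3$), the factor is $(m-3)+\mathbf 1[\text{these two equal}]$, and the contribution is
\[
\rho_\ell\bigl((m-3)s^2+\rho_i^2+\rho_j^2\bigr)=\rho_\ell\bigl((m-3)s^2+\tfrac12(s^2+d^2)\bigr).
\]
If at most one of them has a color in $\{i,j\}$, the contribution may depend on $s$ but not on $d$. So $\Phi$ is nondecreasing in $d$ for fixed $s$ and fixed other coordinates.
\end{example}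

\section{When the new palette is smaller: the proof}\label{sec:small}

\begin{lemma}[Two colors]\label{lem:two}
Let $i\ne j$ be elements of $Y$. If $\rho_i+\rho_j$ and all $\rho_\ell$ with $\ell\notin\{i,j\}$ are fixed, then $\Phi(\rho)$ is a nondecreasing function of $|\rho_i-\rho_j|$.
\end{lemma}

\begin{proof}
Put $s=\rho_i+\rho_j$ and $d=|\rho_i-\rho_j|$, so $0\le d\le s$. Group the maps $f$ in \eqref{eq:Phi} by the set $W=f^{-1}(\{i,j\})\subseteq V_1$ and the restriction $h=f|_{V_1\setminus W}$, whose values lie in $Y\setminus\{i,j\}$. Fix $W$ and $h$. What remains is the map $x=f|_W:W\to\{i,j\}$. Since $h$ avoids $i$ and $j$, the number of colors at $N(v)$ is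
\[
|f(N(v))|=|h(N(v)\setminus W)|+|x(N(v)\cap W)| .
\]
So the contribution of $(W,h)$ to $\Phi(\rho)$ is the constant $\prod_{u\in V_1\setminus W}\rho_{h(u)}\ge0$ times
\[
\Sigma=\sum_{x:W\to\{i,j\}}\ \prod_{u\in W}\rho_{x(u)}\prod_{v\in V_2}\bigl(m_v-|x(N(v)\cap W)|\bigr),\qquad m_v=m-|h(N(v)\setminus W)| .
\]
Here $m_v\ge2$, because $h$ takes at most $m-2$ values. Let $V_2'$ be the set of all $v\in V_2$ with $N(v)\cap W\ne\emptyset$. For $v\notin V_2'$ the factor of $v$ is $m_v$. For $v\in V_2'$ it is
\[
(m_v-2)+\mathbf 1\bigl[x\text{ is constant on }N(v)\cap W\bigr].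
\]
We expand the product over $v\in V_2'$; let $T$ be the set of those $v$ for which the indicator is chosen. Then
\[
\Sigma=\prod_{v\in V_2\setminus V_2'}m_v\ \sum_{T\subseteq V_2'}\ \prod_{v\in V_2'\setminus T}(m_v-2)\cdot S_T,
\]
\[
S_T=\sum_{x:W\to\{i,j\}}\ \prod_{u\in W}\rho_{x(u)}\ \mathbf 1\bigl[x\text{ is constant on }N(v)\cap W\text{ for every }v\in T\bigr].
\]
All coefficients of the $S_T$ are nonnegative and independent of $d$, so it suffices to show that every $S_T$ is nondecreasing in $d$.

Call two vertices of $W$ tied if both lie in $N(v)$ for some $v\in T$, and let $D_1,\dots,D_r$ be the connected components of the graph on $W$ formed by the tied pairs; vertices not tied to any other are components of size one. The indicator in $S_T$ says exactly that $x$ is constant on each $D_t$. Choosing the color of each component separately, we get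
\[
S_T=\prod_{t=1}^r\bigl(\rho_i^{|D_t|}+\rho_j^{|D_t|}\bigr).
\]
Finally, for every $e\ge1$,
\[
\rho_i^e+\rho_j^e=\Bigl(\frac{s+d}2\Bigr)^{e}+\Bigl(\frac{s-d}2\Bigr)^{e}=2^{1-e}\sum_{\substack{0\le l\le e\\ l\ \mathrm{even}}}\binom el s^{e-l}d^{\,l}
\]
is nonnegative and nondecreasing in $d\ge0$, and a product of nonnegative nondecreasing functions is nondecreasing.
\end{proof}

The uniform distribution on $Y$ can be moved to the uniform distribution on a subset by steps of the kind allowed in Lemma~\ref{lem:two}. We state this for a general function, since it will be used again in Section~\ref{sec:potts}.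

\begin{lemma}[Transfers]\label{lem:transfer}
Let $\Psi$ be a real function of the probability vectors $\rho$ on $Y$. Suppose that for all $i\ne j$ in $Y$, if $\rho_i+\rho_j$ and all other coordinates are fixed, then $\Psi(\rho)$ is a nondecreasing function of $|\rho_i-\rho_j|$. Then $\Psi(\mathrm{unif}_Y)\le\Psi(\mathrm{unif}_{X'})$ for every nonempty $X'\subseteq Y$.
\end{lemma}

\begin{proof}
Let $k=|X'|$ and $m=|Y|$. Start at $\mathrm{unif}_Y$. For every pair $(j,i)$ with $j\in Y\setminus X'$ and $i\in X'$, one pair after the other, move mass $\frac1{mk}$ from $j$ to $i$. In total each $j$ loses $k\cdot\frac1{mk}=\frac1m$, and each $i$ gains $(m-k)\frac1{mk}=\frac1k-\frac1m$, so the final vector is $\mathrm{unif}_{X'}$. At all times $\rho_i\ge\frac1m\ge\rho_j\ge0$ for all $i\in X'$ and $j\in Y\setminus X'$. So each move keeps $\rho_i+\rho_j$ and increases $|\rho_i-\rho_j|$, and $\Psi$ never decreases.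
\end{proof}

It remains to treat a palette $X$ that is not contained in $Y$. Colors of $X$ outside $Y$ never cause a conflict with $V_2$, so replacing them by colors of $Y$ can only do harm.

\begin{lemma}[Relabeling]\label{lem:relabel}
Let $1\le|X|\le|Y|$. There is a set $X'$ with $X\cap Y\subseteq X'\subseteq Y$ and $|X'|=|X|$, and for each such set $p(X',Y)\le p(X,Y)$.
\end{lemma}

\begin{proof}
The set exists because $|X\cap Y|\le|X|\le|Y|$. Let $\sigma:X'\to X$ be a bijection that fixes every element of $X\cap Y$. It maps $X'\setminus(X\cap Y)$ onto $X\setminus Y$, which is disjoint from $Y$. For $f:V_1\to X'$ and $v\in V_2$ the colors of $Y$ that occur in $\sigma(f(N(v)))$ are therefore those of $X\cap Y$ that occur in $f(N(v))$: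
\[
Y\cap\sigma(f(N(v)))=(X\cap Y)\cap f(N(v))\subseteq f(N(v)) .
\]
Hence $|Y\setminus f(N(v))|\le|Y\setminus\sigma(f(N(v)))|$. As $f$ runs through all maps $V_1\to X'$, the map $\sigma\circ f$ runs once through all maps $V_1\to X$, so the lemma follows from \eqref{eq:ffirst}.
\end{proof}

\begin{proof}[Proof of \eqref{eq:p}, and hence of Theorem~\ref{thm:main}]
If $|X|\ge|Y|$, this is Lemma~\ref{lem:large}. If $|X|<|Y|$, take $X'$ as in Lemma~\ref{lem:relabel}. By Lemma~\ref{lem:two} we can apply Lemma~\ref{lem:transfer} to $\Psi=\Phi$; together with \eqref{eq:Phip} this gives $p(Y,Y)\le p(X',Y)$. Lemma~\ref{lem:relabel} gives $p(X',Y)\le p(X,Y)$.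
\end{proof}

\begin{remark}
If $V_1$ and $V_2$ are exchanged, $p(X,Y)$ becomes $p(Y,X)$, so \eqref{eq:p} also gives $p(Y,Y)\le p(Y,X)$. Thus each of $p(A,B)$, $p(B,A)$ is at least as large as each of $p(A,A)$, $p(B,B)$.
\end{remark}

\section{The sharp constant and the cases of equality}\label{sec:sharp}

Only the term-by-term comparison \eqref{eq:pointwise} needs to be refined. Let $n_1'$ and $n_2'$ be the numbers of non-isolated vertices in $V_1$ and $V_2$.

\begin{theorem}\label{thm:sharp}
Let $A,B\subseteq[q]$, $k=|A|$ and $m=|B|$.
\begin{enumerate}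
\item[(a)] If $2\le k\le m$, then
\[
c(A,B)\,c(B,A)\ \ge\ \kappa^{\max(n_1',n_2')}\,c(A,A)\,c(B,B),\qquad \kappa=\frac{k(m-1)}{(k-1)m}.
\]
Equality holds if $A\subseteq B$ and $H$ is a matching, possibly with additional isolated vertices; so the constant is sharp.
\item[(b)] Equality holds in \eqref{eq:main} if and only if $H$ has no edges, or $A=B$, or one of $A,B$ is empty.
\end{enumerate}
\end{theorem}

Note that $\kappa=(1-\frac1m)/(1-\frac1k)\ge1$, with equality only for $k=m$. It is the ratio $p(B,A)/p(A,A)$ for a single edge with $A\subseteq B$. If $k=1$ and $H$ has an edge, then $c(A,A)=0$, so a multiplicative improvement of \eqref{eq:main} has no meaning.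

\begin{proof}
(a) Let $u\in V_1$ be non-isolated, let $g:V_2\to A$, and put $S=g(N(u))\subseteq A$ and $r=|S|\ge1$. We claim that
\begin{equation}\label{eq:kappa}
\frac{|B\setminus S|}m\ \ge\ \kappa\,\frac{|A\setminus S|}k .
\end{equation}
If $r=k$, the right side is $0$. If $r<k$, then $|A\setminus S|=k-r>0$ and $|B\setminus S|\ge m-r$, so
\[
\frac{|B\setminus S|/m}{|A\setminus S|/k}\ \ge\ \frac{k(m-r)}{m(k-r)}=\frac km\Bigl(1+\frac{m-k}{k-r}\Bigr).
\]
The right side is nondecreasing in $r$ for $1\le r<k$, and for $r=1$ it is $\kappa$. This proves \eqref{eq:kappa}. Use \eqref{eq:kappa} for the non-isolated vertices $u$ in the proof of Lemma~\ref{lem:large} with $(X,Y)=(B,A)$; for isolated $u$ both sides of \eqref{eq:pointwise} are $1$. This gives $p(B,A)\ge\kappa^{n_1'}p(A,A)$. Multiply by $p(A,B)\ge p(B,B)$, which is \eqref{eq:p}. The normalizing factors of $p(A,B)p(B,A)$ and $p(A,A)p(B,B)$ agree, so we obtain the bound with exponent $n_1'$. Exchanging $V_1$ and $V_2$ only interchanges $c(A,B)$ with $c(B,A)$, so the bound also holds with exponent $n_2'$.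

For equality, let $H$ be a matching with $e$ edges and let $A\subseteq B$. Each edge contributes the factor $km-k=k(m-1)$ both to $c(A,B)$ and to $c(B,A)$, and the factors $k(k-1)$ to $c(A,A)$ and $m(m-1)$ to $c(B,B)$. So
\[
\frac{c(A,B)\,c(B,A)}{c(A,A)\,c(B,B)}=\left(\frac{k^2(m-1)^2}{k(k-1)\,m(m-1)}\right)^{e}=\kappa^e ,
\]
and $n_1'=n_2'=e$. An isolated vertex multiplies both $c(A,A)c(B,B)$ and $c(A,B)c(B,A)$ by $km$.

(b) If $H$ has no edges, both sides of \eqref{eq:main} are $|A|^{n_1+n_2}|B|^{n_1+n_2}$. If $A=B$, both sides are the same expression. If $H$ has an edge and $A$ or $B$ is empty, both sides are $0$.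

Conversely, let $H$ have an edge and let $A\ne B$ be nonempty; we show that \eqref{eq:main} is strict. By symmetry we may assume $k\le m$. Since $A\neq B$, there are $a\in A$ and $b\in B$ with $a\ne b$. Coloring one side with $a$ only and the other with $b$ only shows that $c(A,B)\ge1$ and $c(B,A)\ge1$.

If $k=1$, then $c(A,A)=0$ because $H$ has an edge, and \eqref{eq:main} is strict. So let $k\ge2$. Since $H$ is bipartite, two colors suffice for a proper coloring, and therefore $c(A,A)>0$ and $c(B,B)>0$.

If $k<m$, then $\kappa>1$ and $n_1'\ge1$, so (a) shows that \eqref{eq:main} is strict.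

If $k=m$, choose $x\in A\setminus B$ and let $g:V_2\to A$ be the constant map $x$. For a non-isolated $w\in V_1$ the two sides of \eqref{eq:pointwise}, with $(X,Y)=(B,A)$, are
\[
\frac{|A\setminus\{x\}|}{k}=1-\frac1k\qquad\text{and}\qquad\frac{|B\setminus\{x\}|}m=1 ,
\]
and for an isolated $w$ both sides are $1$. Since there is a non-isolated vertex in $V_1$, the product over $V_1$ for this $g$ is less than $1$ in the case of $p(A,A)$ and equal to $1$ in the case of $p(B,A)$. For all other $g$ the weak inequality holds, so $p(A,A)<p(B,A)$. As $p(B,B)>0$, we get $p(A,A)p(B,B)<p(B,A)p(B,B)\le p(B,A)p(A,B)$ from \eqref{eq:p}.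
\end{proof}

\section{The antiferromagnetic Potts model}\label{sec:potts}

Instead of forbidding edges with equal end colors, we may penalize them. Give each edge $uv$, with $u\in V_1$ and $v\in V_2$, a weight $y_{uv}\in[0,1]$, and put
\[
Z(X,Y)=\sum_{f:V_1\to X,\ g:V_2\to Y}\ \ \prod_{uv\in E(H):\ f(u)=g(v)}y_{uv} .
\]
This is the partition function of the antiferromagnetic Potts model with the two palettes $X,Y$. If all weights are $0$, then $Z(X,Y)=c(X,Y)$.

\begin{theorem}\label{thm:potts}
For arbitrary weights $y_{uv}\in[0,1]$ and all $A,B\subseteq[q]$,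
\[
Z(A,A)\,Z(B,B)\le Z(A,B)\,Z(B,A).
\]
\end{theorem}

The bound $y_{uv}\le1$ is needed. For a single edge with weight $y>1$ and disjoint nonempty $A,B$ of sizes $k,m$, the left side is $(k^2+(y-1)k)(m^2+(y-1)m)$ and the right side is only $k^2m^2$.

The outline of the proof of Theorem~\ref{thm:main} carries over. The step that needs a new argument is Lemma~\ref{lem:two}: now the factor of a vertex $v$ depends on which of its neighbors have color $i$, not only on whether both colors occur. The way out is to keep the colors of $V_2$ in the sum as well, and to write the two colors $i,j$ as signs, with \emph{opposite} conventions on the two sides of $H$.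

\begin{proof}
If $H$ has no vertices, or $A$ or $B$ is empty, the inequality holds as in Theorem~\ref{thm:main}. Otherwise it suffices, as before, to prove
\begin{equation}\label{eq:Z}
\frac{Z(Y,Y)}{|Y|^{n_1}}\le\frac{Z(X,Y)}{|X|^{n_1}}\qquad\text{for all nonempty }X,Y\subseteq[q]
\end{equation}
and to multiply the cases $(X,Y)=(B,A)$ and $(X,Y)=(A,B)$.

\smallskip
\noindent\emph{The case $|X|\ge|Y|$.} Let $g:V_2\to Y$. For $u\in V_1$ and a color $a$ put
\[
\varphi_u(a)=\prod_{v\in N(u):\ g(v)=a}y_{uv}\in[0,1],
\]
so $\varphi_u(a)=1$ for $a\notin Y$. Then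
\begin{align*}
\frac1{|Y|}\sum_{a\in Y}\varphi_u(a)
&=1-\frac1{|Y|}\sum_{a\in Y}\bigl(1-\varphi_u(a)\bigr)\\
&\le1-\frac1{|X|}\sum_{a\in X\cap Y}\bigl(1-\varphi_u(a)\bigr)=\frac1{|X|}\sum_{a\in X}\varphi_u(a).
\end{align*}
For fixed $g$, the sum over $f:V_1\to X$ of the weights is $\prod_{u\in V_1}\sum_{a\in X}\varphi_u(a)$, and similarly with $Y$ in place of $X$. Since all quantities are nonnegative, multiplying over $u$ and summing over $g$ gives \eqref{eq:Z}.

\smallskip
\noindent\emph{The case $|X|<|Y|$.} Let $X'$ and $\sigma$ be as in Lemma~\ref{lem:relabel} and its proof. For $f:V_1\to X'$ and $g:V_2\to Y$, replace $f$ by $\sigma\circ f$. If $\sigma(f(u))=g(v)$, then this color lies in $X\cap Y$ and is fixed by the bijection $\sigma$, so $f(u)=\sigma(f(u))=g(v)$. Hence the set of edges with equal end colors can only shrink, and since $0\le y_{uv}\le1$ the weight does not decrease. Thus $Z(X',Y)\le Z(X,Y)$, and it remains to compare $Z(Y,Y)$ with $Z(X',Y)$. For a probability vector $\rho$ on $Y$ let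
\[
\Psi(\rho)=\sum_{f:V_1\to Y,\ g:V_2\to Y}\ \prod_{u\in V_1}\rho_{f(u)}\prod_{uv\in E(H):\ f(u)=g(v)}y_{uv} .
\]
Then $\Psi(\mathrm{unif}_Y)=Z(Y,Y)/|Y|^{n_1}$ and $\Psi(\mathrm{unif}_{X'})=Z(X',Y)/|X|^{n_1}$. So it suffices to show that $\Psi$ satisfies the hypothesis of Lemma~\ref{lem:transfer}.

Fix $i\ne j$ in $Y$, the sum $s=\rho_i+\rho_j$, and all other coordinates. If $s=0$, then $\rho_i=\rho_j=0$ and nothing varies. Let $s>0$ and put $\delta=(\rho_i-\rho_j)/s\in[-1,1]$. Group the pairs $(f,g)$ by $W=f^{-1}(\{i,j\})$, $T=g^{-1}(\{i,j\})$ and the restrictions of $f$ and $g$ to the complements $V_1\setminus W$ and $V_2\setminus T$; fix these data. Edges between $W$ and $V_2\setminus T$, and edges between $V_1\setminus W$ and $T$, never have equal end colors. Edges between $V_1\setminus W$ and $V_2\setminus T$ contribute a fixed nonnegative factor, and so do the $\rho_{f(u)}$ with $u\in V_1\setminus W$. What remains are the colors $i,j$ on $W\cup T$. Encode them by signs as follows: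
\[
u\in W:\quad x_u=\begin{cases}+1&\text{if }f(u)=i,\\-1&\text{if }f(u)=j,\end{cases}
\qquad\qquad
v\in T:\quad \tau_v=\begin{cases}-1&\text{if }g(v)=i,\\+1&\text{if }g(v)=j.\end{cases}
\]
Then $f(u)=g(v)$ means $x_u\tau_v=-1$, so an edge $uv$ between $W$ and $T$ has the factor $\alpha_{uv}+\beta_{uv}x_u\tau_v$ with
\[
\alpha_{uv}=\frac{1+y_{uv}}2\ge0,\qquad\beta_{uv}=\frac{1-y_{uv}}2\ge0 ,
\]
since this is $1$ if $x_u\tau_v=1$ and $y_{uv}$ if $x_u\tau_v=-1$. Moreover $\rho_{f(u)}=\frac s2(1+\delta x_u)$ for $u\in W$. So the contribution of the fixed data is a nonnegative constant times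
\[
\Sigma=\sum_{x\in\{\pm1\}^W}\ \sum_{\tau\in\{\pm1\}^T}\ \prod_{u\in W}\frac s2\,(1+\delta x_u)\prod_{uv\in E(H):\ u\in W,\ v\in T}\bigl(\alpha_{uv}+\beta_{uv}\,x_u\tau_v\bigr).
\]
Expand the products into monomials in the signs $x_u,\tau_v$. Each term is a nonnegative number times a power of $\delta$ times a monomial. Summed over all signs, a monomial gives $2^{|W|+|T|}$ if all its exponents are even, and $0$ otherwise. So $\Sigma$ is a polynomial in $\delta$ with nonnegative coefficients. In a surviving term the total degree in the signs is even. Each chosen $\beta_{uv}x_u\tau_v$ contributes $2$ to this degree and each chosen $\delta x_u$ contributes $1$, so the power of $\delta$ is even. Hence $\Sigma$ is a polynomial in $\delta^2$ with nonnegative coefficients, and it is nondecreasing in $|\delta|=|\rho_i-\rho_j|/s$. Summing over all data $W$, $T$ and restrictions proves the required property.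
\end{proof}

In the smallest case, $W=\{u_1,u_2\}$ and $T=\{v\}$ with both edges present, only two terms survive, and with $\alpha_t,\beta_t$ for the edge $u_tv$ we get $\Sigma=2s^2(\alpha_1\alpha_2+\delta^2\beta_1\beta_2)$; this is the collision effect of Example~\ref{ex:cherry}. The opposite sign conventions on the two sides make the coefficient of $x_u\tau_v$ nonnegative for every edge, and they are possible because $H$ is bipartite.

\section{Palettes that depend on the vertex}\label{sec:lists}

One may try to replace $A$ and $B$ by families of lists $A=(A_w)$, $B=(B_w)$ indexed by the vertices. In this section let $c(A,B)$ be the number of proper colorings that give a color of $A_w$ to each $w\in V_1$ and a color of $B_w$ to each $w\in V_2$, and define $c(A,A)$, $c(B,B)$ and $c(B,A)$ accordingly. In this generality \eqref{eq:main} is false. (The proof used that all vertices of $V_1$ get their colors from one distribution $\rho$, and that all vertices of $V_2$ have the same palette.)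

\begin{proposition}\label{prop:lists}
Let $H$ be the cycle $C_6$, let $u\in V_1$ and $v\in V_2$ be antipodal vertices, and let $t\ge2$. Put $A_w=[t]$ for all $w$, $B_w=[t]$ for $w\ne u,v$, and $B_u=B_v=[t+1]$. Then
\[
c(A,A)\,c(B,B)-c(A,B)\,c(B,A)=t^2(t-1)^3>0 .
\]
\end{proposition}

\begin{proof}
Antipodal vertices of $C_6$ have distance $3$, so they lie on different sides and are not adjacent. Let $P(G)$ be the number of proper $t$-colorings of a graph $G$. The color $t+1$ can occur only at $u$ and $v$, and a vertex of color $t+1$ puts no restriction on its neighbors. Splitting according to which of $u,v$ have color $t+1$, we get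
\begin{align*}
c(A,A)&=P(H),\qquad c(B,B)=P(H)+P(H-u)+P(H-v)+P(H-u-v),\\
c(A,B)&=P(H)+P(H-v),\qquad c(B,A)=P(H)+P(H-u).
\end{align*}
Therefore
\[
c(A,A)\,c(B,B)-c(A,B)\,c(B,A)=P(H)\,P(H-u-v)-P(H-u)\,P(H-v).
\]
Here $P(H)=(t-1)^6+(t-1)$ by the well-known formula for the cycle of length six. The graphs $H-u$ and $H-v$ are paths on five vertices, with $t(t-1)^4$ colorings each, and $H-u-v$ consists of two disjoint edges, so $P(H-u-v)=t^2(t-1)^2$. The difference is
\[
\bigl((t-1)^6+(t-1)\bigr)\,t^2(t-1)^2-t^2(t-1)^8=t^2(t-1)^3. \qedhere
\]
\end{proof}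

For $t=2$ the four counts are $c(A,A)=2$, $c(B,B)=2+2+2+4=10$ and $c(A,B)=c(B,A)=4$, and indeed $20>16$.

\begin{thebibliography}{9}
\bibitem{workshop}
\emph{2025 Developments in Combinatorics Workshop},
\url{https://www.ibs.re.kr/ecopro/wp-content/uploads/2025/10/2025-Developments-in-Combinatorics-Workshop.pdf}.
\end{thebibliography}

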